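\title{Continua with exactly one triod vertex are determined by their symmetric products}

\begin{abstract}
Let $X$ be an arcwise connected continuum in which exactly one point $v$ is the vertex of a simple triod, and let $F_n(X)$ be the space of nonempty subsets of $X$ with at most $n$ points. We prove that for every $n\ge 2$ and every continuum $Y$, if $F_n(X)$ is homeomorphic to $F_n(Y)$, then $X$ is homeomorphic to $Y$. The case $n=3$ answers a question from the literature. The proof describes the subspace $\{\{v,x\}:x\in X\}$, which is a copy of $X$, in terms of the topology of $F_n(X)$ alone: it is what remains after one keeps, successively for $j=n-1,\dots,1$, only the points that have copies of $T\times[0,1]^j$ in every neighborhood, where $T$ is a simple triod.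
\end{abstract}

\section{Introduction}

A \emph{continuum} is a compact connected metric space with more than one point. For a continuum $X$ with metric $d$ and an integer $n\ge1$, the \emph{$n$-th symmetric product} of $X$ is
\[
F_n(X)=\{A\subset X: A \text{ is nonempty and has at most } n \text{ points}\},
\]
with the Hausdorff metric
\[
H(A,B)=\max\Bigl\{\max_{a\in A}\min_{b\in B}d(a,b),\ \max_{b\in B}\min_{a\in A}d(a,b)\Bigr\}.
\]
A point of $F_n(X)$ records the places occupied by $n$ particles moving in $X$; it forgets the names of the particles and the number of particles at each place. Homeomorphic continua have homeomorphic symmetric products, and one may ask whether the forgotten information can be so large that the converse fails. We say that $X$ \emph{has unique hyperspace $F_n(X)$} if every continuum $Y$ with $F_n(Y)$ homeomorphic to $F_n(X)$ is homeomorphic to $X$.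

For $n=1$ there is nothing to prove, since $x\mapsto\{x\}$ is an isometry of $X$ onto $F_1(X)$. For $n\ge2$ the space $F_n(X)$ still contains the copy $F_1(X)$ of $X$, but a homeomorphism need not respect it. For example, $A\mapsto(\min A,\max A)$ identifies $F_2([0,1])$ with the triangle $\{(a,b):0\le a\le b\le1\}$; the singletons form one side, and an affine symmetry of the triangle moves this side to another. To recover $X$ one needs a copy of $X$ in $F_n(X)$ that can be described by the topology of $F_n(X)$ alone. Branching in $X$ is a natural source of such a description.

A \emph{simple triod} is a union $L_1\cup L_2\cup L_3$ of three arcs, its \emph{legs}, that have a common end point $c$ and satisfy $L_i\cap L_j=\{c\}$ for $i\ne j$; the point $c$ is the \emph{vertex}. For a space $Z$ let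
\[
R(Z)=\{z\in Z: z \text{ is the vertex of a simple triod contained in } Z\}.
\]
We study arcwise connected continua $X$ with $|R(X)|=1$. The simple triod and the figure eight belong to this class. So does the cone over the Cantor set, which is not locally connected: after the apex is removed every arc component is a half-open segment, so only the apex can be the vertex of a triod.

It is known that an arcwise connected continuum $X$ with $|R(X)|=1$ has unique hyperspace $F_2(X)$. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be an arcwise connected continuum with $|R(X)|=1$. Does $X$ have unique hyperspace $F_3(X)$?}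
\medskip

One expects a positive answer: a particle passing through the vertex can go on in three directions, so $F_n(X)$ should branch along the sets that contain the vertex, and these sets should remember $X$. Two things stand in the way. The continuum $X$ need not be locally connected, so neighborhoods in $F_n(X)$ have no simple model; and nothing at all is assumed about $Y$. The answer is nevertheless yes, for all $n$.

\begin{theorem}\label{thm:main}
Let $X$ be an arcwise connected continuum with $R(X)=\{v\}$, let $n\ge2$, let $Y$ be a continuum, and let $h:F_n(X)\to F_n(Y)$ be a homeomorphism. Then $Y$ is arcwise connected, $R(Y)=\{w\}$ for some $w\in Y$, and there is a homeomorphism $g:X\to Y$ with $g(v)=w$ and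
\[
h(\{v,x\})=\{w,g(x)\}\qquad\text{for all }x\in X.
\]
In particular, $X$ has unique hyperspace $F_n(X)$.
\end{theorem}

The case $n=3$ answers the Question. As an example, every fan has unique hyperspace $F_n$ for all $n$; here a fan is a dendroid (an arcwise connected, hereditarily unicoherent continuum) with exactly one ramification point, that is, with exactly one vertex of a simple triod. Within the class, the symmetric product also determines $n$.

\begin{theorem}\label{thm:nm}
Let $X$ and $Y$ be arcwise connected continua with $|R(X)|=|R(Y)|=1$. If $F_n(X)$ is homeomorphic to $F_m(Y)$ for some $n,m\ge1$, then $n=m$ and $X$ is homeomorphic to $Y$.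
\end{theorem}

Section~\ref{sec:books} defines the branch sets $D_j$ that detect the vertex and computes one of them for $F_2$ of a simple triod. Section~\ref{sec:peano} studies locally connected subcontinua of $F_n(Z)$; they take the place of the neighborhoods that we cannot describe. Section~\ref{sec:core} shows that iterating the branch sets yields $\{\{v,x\}:x\in X\}$, and Section~\ref{sec:proofs} proves the two theorems.

\section{Branch sets, and the second symmetric product of a triod}\label{sec:books}

\subsection*{Conventions and standard facts}
Let $I=[0,1]$, and let $T$ be a fixed simple triod with vertex $c$. A \emph{copy} of a space is a subspace homeomorphic to it, and $\cong$ means ``homeomorphic''. A space is \emph{arcwise connected} if any two distinct points are the end points of an arc in it. A \emph{Peano continuum} is a nonempty compact, connected, locally connected metric space; here, unlike for continua, a one-point space is allowed. The spaces $I^k$ and $T\times I^j$ are Peano continua. A continuous injection of a compact space into a metric space is an embedding; we use this without comment. We need three textbook facts.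
\begin{itemize}
\item[(A)] \emph{Invariance of domain.} If $O\subset\mathbb R^k$ is open and $f:O\to\mathbb R^k$ is continuous and injective, then $f(O)$ is open. Consequently $I^k$ does not embed in $\mathbb R^s$ for $s<k$, since $\mathbb R^s\times\{0\}\subset\mathbb R^k$ has empty interior.
\item[(B)] A Peano continuum with more than one point is arcwise connected, and the image of a Peano continuum under a continuous map to a metric space is a Peano continuum.
\item[(C)] A Peano continuum with more than one point that contains no simple triod is an arc or a simple closed curve \cite[8.40]{Nadler}.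
\end{itemize}

For a continuum $Z$ we regard all the spaces $F_m(Z)$ as subspaces of the space of all nonempty finite subsets of $Z$ with the metric $H$. The map $Z^m\to F_m(Z)$, $(z_1,\dots,z_m)\mapsto\{z_1,\dots,z_m\}$, is onto and continuous, because $H(\{z_1,\dots,z_m\},\{z_1',\dots,z_m'\})\le\max_i d(z_i,z_i')$. For open sets $U_1,\dots,U_k\subset Z$ let $\langle U_1,\dots,U_k\rangle$ be the family of finite sets $B$ with $B\subset U_1\cup\dots\cup U_k$ and $B\cap U_i\ne\emptyset$ for all $i$. This family is open: if $B$ belongs to it and the $\varepsilon$-ball about each $b\in B$ lies in every $U_i$ that contains $b$, then each $C$ with $H(B,C)<\varepsilon$ belongs to it. If $A=\{x_1,\dots,x_k\}$ and $U_i$ is the $\varepsilon$-ball about $x_i$, then every member of $\langle U_1,\dots,U_k\rangle$ is at distance less than $\varepsilon$ from $A$; so these families form a neighborhood base at $A$.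

For $p\in Z$ and $j\ge1$ put
\[
W_j(p)=\{A\in F_j(Z):p\in A\}.
\]
The map $x\mapsto\{p,x\}$ is a continuous bijection of $Z$ onto $W_2(p)$, hence a homeomorphism. The space $W_2(v)$ is the copy of $X$ that we shall recover.

\subsection*{Branch sets}
The product $T\times I^j$ is a book with three pages: three $(j+1)$-cells glued along the common face $\{c\}\times I^j$. Two pages already fill a neighborhood of the spine in $\mathbb R^{j+1}$, and there is no room for the third.

\begin{lemma}\label{lem:book}
For $j\ge1$, the space $T\times I^j$ does not embed in $\mathbb R^{j+1}$.
\end{lemma}

\begin{proof}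
Suppose that $f:T\times I^j\to\mathbb R^{j+1}$ is an embedding. Let $L$ be the union of two legs of $T$ with its two end points removed, so that $L\cong(0,1)$ and $c\in L$. By (A), the set $O=f(L\times(0,1)^j)$ is open in $\mathbb R^{j+1}$. Fix $z\in(0,1)^j$ and points $t_k\ne c$ on the third leg with $t_k\to c$. Then $f(t_k,z)\to f(c,z)\in O$, so $f(t_k,z)\in O$ for large $k$. Since $t_k\notin L$, this contradicts the injectivity of $f$.
\end{proof}

\begin{definition}
For a metric space $S$ and $j\ge1$, the \emph{branch set} $D_j(S)$ is the set of points $s\in S$ such that every neighborhood of $s$ in $S$ contains a copy of $T\times I^j$.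
\end{definition}

Three properties will be used.
\begin{itemize}
\item[(D1)] A homeomorphism $S\to S'$ maps $D_j(S)$ onto $D_j(S')$.
\item[(D2)] If $S\subset S'$, then $D_j(S)\subset D_j(S')$, because a neighborhood of $s$ in $S'$ contains a neighborhood of $s$ in $S$.
\item[(D3)] $D_j(S)$ is closed in $S$, because an open neighborhood of a limit of points of $D_j(S)$ is a neighborhood of one of these points.
\end{itemize}
By Lemma~\ref{lem:book}, a point $s$ is not in $D_j(S)$ if it has a neighborhood all of whose Peano subcontinua embed in $\mathbb R^{j+1}$. This is how we shall exclude points. The criterion does not ask that the neighborhood itself embed in $\mathbb R^{j+1}$, and for that reason it can be used in spaces that are not locally connected.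

\begin{example}\label{ex:triod}
We compute $D_1(F_2(T))$. Let $L_1,L_2,L_3$ be the legs of $T$, each identified with $I$ so that $c=0$. The space $F_2(T)$ is the union of six $2$-cells: the triangles $\Delta_i=F_2(L_i)\cong\{(a,b):0\le a\le b\le 1\}$ and the squares $Q_{ij}=\{\{x,y\}:x\in L_i,\ y\in L_j\}\cong L_i\times L_j$ for $i<j$. The arc $\sigma_i=\{\{c,x\}:x\in L_i\}$ is a side of $\Delta_i$ and of the two squares that carry the index $i$, and $W_2(c)=\sigma_1\cup\sigma_2\cup\sigma_3$. The three squares fit together into a disk, and each triangle stands on the disk as a fin (Figure~\ref{fig:F2T}).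

If $c\notin A$, then $A$ meets one or two of the sets $L_i\setminus\{c\}$, and this determines the only cell that contains $A$. The complement of the other five cells is a neighborhood of $A$ that embeds in the plane, so $A\notin D_1(F_2(T))$ by Lemma~\ref{lem:book}. If $A=\{c,x\}$ with $x\neq c$, take a small triod $T'\subset T$ with vertex $c$ and a small arc $J\ni x$ disjoint from $T'$. The map $(t,y)\mapsto\{t,y\}$ embeds $T'\times J$ in $F_2(T)$ near $A$, so $A\in D_1(F_2(T))$. By (D3), $\{c\}\in D_1(F_2(T))$ as well. Hence
\[
D_1(F_2(T))=W_2(c)\cong T .
\]
The other copy $F_1(T)$, formed by one free side of each fin, is not invariant. A homeomorphism of $\Delta_1$ that fixes $\sigma_1$ pointwise and slides the opposite corner into the side $F_1(L_1)$ extends by the identity to $F_2(T)$, and it maps $F_1(T)$ onto a proper subset of $F_1(T)$.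
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\coordinate (O) at (0,0);
\coordinate (P1) at (2.36,-0.19);
\coordinate (P2) at (-0.82,1.01);
\coordinate (P3) at (-1.54,-0.83);
\draw (P1)--(1.54,0.83)--(P2)--(-2.36,0.19)--(P3)--(0.82,-1.01)--cycle;
\draw[fill=gray!25] (O)--(P1)--(2.36,1.11)--cycle;
\draw[fill=gray!25] (O)--(P2)--(-0.82,2.31)--cycle;
\draw[fill=gray!25] (O)--(P3)--(-1.54,0.47)--cycle;
\draw[ultra thick] (P1)--(O)--(P2);
\draw[ultra thick] (O)--(P3);
\node at (1.8,0.3) {$\Delta_1$};
\node at (-1.15,1.85) {$\Delta_2$};
\node at (-1.15,-0.12) {$\Delta_3$};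
\node at (0.5,0.62) {$Q_{12}$};
\node at (0.9,-0.55) {$Q_{13}$};
\node at (-1.0,0.6) {$Q_{23}$};
\node at (0.03,-0.3) {$\{c\}$};
\end{tikzpicture}
\caption{The space $F_2(T)$ for a simple triod $T$ with vertex $c$ and legs $L_1,L_2,L_3$. The squares $Q_{ij}$ (one point in $L_i$, one in $L_j$) form a disk, and the triangles $\Delta_i$ (both points in $L_i$) are fins. Three $2$-cells meet along each thick arc; the thick arcs consist of the sets $\{c,x\}$ and form a copy of $T$.}
\label{fig:F2T}
\end{figure}

For $n=3$ one step is not enough. Near a three-point set $\{c,x,y\}$ the sets $\{t,x',y'\}$, with $t$ in a small triod and $x',y'$ in small arcs, form a copy of $T\times I^2$. So $D_2(F_3(T))$ contains these sets, and they fill $2$-cells: the branch set is too large to be a copy of $T$. But the computation can be repeated inside $W_3(c)$. A three-point member $\{c,x,y\}$ has a neighborhood in $W_3(c)$ that embeds in the plane, with coordinates $x,y$; near a two-point member $\{c,x\}$ the spare point $t$ may leave $c$ in three directions, and the sets $\{c,t,x'\}$ form a copy of $T\times I$. This suggests applying $D_2$ and then $D_1$, and in general $D_{n-1},\dots,D_1$ in this order.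

\section{Peano continua in symmetric products}\label{sec:peano}

In Example~\ref{ex:triod} a point of $T$ other than $c$ has a neighborhood that is an arc, and this gave coordinates. In a general continuum $Z$ a neighborhood of a point outside $R(Z)$ may be complicated; in the cone over the Cantor set it contains a Cantor set of segments. The remedy is to fix a Peano continuum $\mathcal M\subset F_n(Z)$ first and to look only at the part of $Z$ that its members sweep out. The first lemma shows that this part is locally connected, and the second that, away from $R(Z)$, it consists of arcs and points.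

\begin{lemma}\label{lem:union}
Let $Z$ be a continuum, let $\mathcal M\subset F_n(Z)$ be nonempty, compact and connected, and let $G=\bigcup\mathcal M$ be the union of the members of $\mathcal M$.
\begin{itemize}
\item[(a)] $G$ is compact, it has at most $n$ components, and each component meets every member of $\mathcal M$.
\item[(b)] If $\mathcal M$ is a Peano continuum, then each component of $G$ is a Peano continuum.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x_k\in B_k\in\mathcal M$. After passing to a subsequence, $B_k\to B\in\mathcal M$. Choose $b_k\in B$ with $d(x_k,b_k)\le H(B_k,B)$. Since $B$ is finite, $b_k$ equals a fixed $b$ along a subsequence, and there $x_k\to b\in G$. So $G$ is compact.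

Let $P\subset G$ be nonempty, open and closed in $G$. We claim that $P$ meets every member of $\mathcal M$. This is clear if $P=G$. Otherwise the compact sets $P$ and $G\setminus P$ are at a distance $\delta>0$. If $B,C\in\mathcal M$ with $H(B,C)<\delta$ and $B$ meets $P$, then $C$ has a point of $G$ at distance less than $\delta$ from $P$, so $C$ meets $P$. Thus two members of $\mathcal M$ at distance less than $\delta$ both meet $P$ or both miss $P$, and $\{B\in\mathcal M:B\cap P\ne\emptyset\}$ is open and closed in $\mathcal M$. It is nonempty and $\mathcal M$ is connected, so it equals $\mathcal M$.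

Since a member of $\mathcal M$ has at most $n$ points, a partition of $G$ into nonempty open and closed sets has at most $n$ pieces. In a partition with the largest number of pieces, each piece is connected, for otherwise it could be split further. So the pieces are the components of $G$; they are open and closed in $G$, and the claim applies to them.

(b) Let $\varepsilon>0$. Cover $\mathcal M$ by finitely many connected open sets of diameter at most $\varepsilon$, and let $\mathcal M_1,\dots,\mathcal M_q$ be their closures, which are compact, connected, and of diameter at most $\varepsilon$. By (a), each $\bigcup\mathcal M_i$ is compact and has finitely many components. Let $K$ be one of them and fix $B\in\mathcal M_i$. Then $K$ is covered by the at most $n$ closed $\varepsilon$-balls about the points of $B$. For $x\in K$, the function $d(x,\cdot)$ maps $K$ onto an interval containing $0$ and maps each ball onto a set of diameter at most $2\varepsilon$; so the interval has length at most $2n\varepsilon$. Hence $\operatorname{diam}K\le 2n\varepsilon$.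

Thus $G$ is a union of finitely many compact connected sets of diameter at most $2n\varepsilon$. For $x\in G$, let $N$ be the union of those that contain $x$. Then $N$ is connected, $\operatorname{diam}N\le4n\varepsilon$, and $N$ is a neighborhood of $x$ in $G$, since it contains the complement of the closed union of the remaining sets. So every point of $G$ has arbitrarily small connected neighborhoods. It follows that each component $K'$ of an open set $O\subset G$ is open, because a connected neighborhood of $x\in K'$ inside $O$ lies in $K'$. Therefore $G$ is locally connected, and so are its components, which are open in $G$ and compact.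
\end{proof}

\begin{lemma}\label{lem:arc}
Let $Z$ be an arcwise connected continuum, and let $P\subset Z$ be a Peano continuum with $P\cap R(Z)=\emptyset$ and $P\ne Z$. Then $P$ is an arc or a point.
\end{lemma}

\begin{proof}
The vertex of a simple triod in $P$ would lie in $P\cap R(Z)$, so $P$ contains no simple triod. By (C), $P$ is a point, an arc or a simple closed curve. Suppose that $P$ is a simple closed curve. Take $z\in Z\setminus P$ and an arc from $z$ to a point of $P$, and let $s$ be the first point of this arc in $P$. The subarc from $z$ to $s$ meets $P$ only in $s$; together with two short subarcs of $P$ that end at $s$ from either side, it forms a simple triod with vertex $s\in P$. This contradicts $P\cap R(Z)=\emptyset$.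
\end{proof}

Both extra hypotheses serve to exclude the simple closed curve, and both are needed. Without $P\neq Z$, take $P=Z$ a circle. Without arcwise connectedness, take for $Z$ a circle $P$ together with a ray that spirals onto it. An arc from the ray to $P$ would contain a tail of the ray and hence, being closed, all of $P$; so a triod in $Z$ would lie in the ray or in $P$, and $R(Z)=\emptyset$.

When the moving points of the members of $\mathcal M$ are kept apart by disjoint open sets, each of them can be followed separately and gives one real coordinate.

\begin{lemma}\label{lem:coord}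
Let $Z$ be an arcwise connected continuum, let $U_1,\dots,U_s$ ($s\ge1$) be pairwise disjoint open proper subsets of $Z$ that miss $R(Z)$, and let $Q\subset Z$. Let $\mathcal M$ be a Peano continuum of finite subsets of $Z$ such that every $B\in\mathcal M$ satisfies $|B\cap U_i|=1$ for all $i$ and $B\setminus(U_1\cup\dots\cup U_s)=Q$. Then $\mathcal M$ embeds in $\mathbb R^s$.
\end{lemma}

\begin{proof}
Write $B\cap U_i=\{\pi_i(B)\}$. The map $\pi_i:\mathcal M\to U_i$ is continuous: if the $\varepsilon$-ball about $\pi_i(B)$ lies in $U_i$ and $H(B,C)<\varepsilon$, then $C$ has a point in this ball, and that point must be $\pi_i(C)$. By (B), $\pi_i(\mathcal M)$ is a Peano continuum. It lies in $U_i$, so it misses $R(Z)$ and is not $Z$. By Lemma~\ref{lem:arc} there is an embedding $e_i:\pi_i(\mathcal M)\to\mathbb R$. The map $(e_1\circ\pi_1,\dots,e_s\circ\pi_s):\mathcal M\to\mathbb R^s$ is continuous, and it is injective because $B=Q\cup\{\pi_1(B),\dots,\pi_s(B)\}$.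
\end{proof}

If two points may collide, they cannot be followed separately. For sets with at most two points the order of the line replaces the labels, as it did for the triangles $\Delta_i$.

\begin{lemma}\label{lem:two}
Let $Z$ be an arcwise connected continuum, let $U$ be a proper subset of $Z$ that misses $R(Z)$, and let $\mathcal M\subset F_2(Z)$ be a Peano continuum all of whose members lie in $U$. Then $\mathcal M$ embeds in $\mathbb R^2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:union}, the compact set $G=\bigcup\mathcal M\subset U$ has at most two components, and they are Peano continua. By Lemma~\ref{lem:arc} each is an arc or a point, so there is an embedding $\varphi:G\to\mathbb R$. The map $B\mapsto(\min\varphi(B),\max\varphi(B))$ is injective on $\mathcal M$, since $|B|\le2$. It is continuous: $B\mapsto\varphi(B)$ is continuous because $\varphi$ is uniformly continuous, and for finite sets $C,C'\subset\mathbb R$ both $|\min C-\min C'|$ and $|\max C-\max C'|$ are at most $H(C,C')$.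
\end{proof}

\section{The iterated branch set of $F_n(Z)$}\label{sec:core}

Fix $n\ge2$. For a continuum $Z$ define subspaces $E_n(Z)\supset E_{n-1}(Z)\supset\dots\supset E_1(Z)$ of $F_n(Z)$ by
\[
E_n(Z)=F_n(Z),\qquad E_j(Z)=D_j\bigl(E_{j+1}(Z)\bigr)\quad (j=n-1,\dots,1).
\]
For $n=3$ this gives $E_1(Z)=D_1(D_2(F_3(Z)))$. By (D1) and downward induction on $j$, a homeomorphism $F_n(X)\to F_n(Y)$ maps $E_j(X)$ onto $E_j(Y)$, for arbitrary continua $X$ and $Y$. We bound $E_j(Z)$ from below by building books, and from above by building embeddings in Euclidean spaces. The bounds meet at $j=1$.

\subsection*{The lower bound}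
No assumption on the size of $R(Z)$ is made here. This matters, because the bound will be applied to $Y$ before $R(Y)$ is known.

\begin{proposition}\label{prop:lower}
Let $Z$ be an arcwise connected continuum and let $p\in R(Z)$. Then $W_{j+1}(p)\subset E_j(Z)$ for $1\le j\le n-1$. In particular, $W_2(p)\subset E_1(Z)$.
\end{proposition}

\begin{proof}
We use downward induction on $j$. Fix $j$ and, if $j\le n-2$, assume that $W_{j+2}(p)\subset E_{j+1}(Z)$. In either case $W_{j+1}(p)\subset E_{j+1}(Z)$: for $j=n-1$ because $E_n(Z)=F_n(Z)$, and otherwise because $W_{j+1}(p)\subset W_{j+2}(p)$. We must show that $W_{j+1}(p)\subset D_j(E_{j+1}(Z))$.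

Since $Z$ has no isolated points, a member of $W_{j+1}(p)$ can be approximated by members with exactly $j+1$ points: add new points close to $p$. By (D3) it suffices to treat a set $A=\{p,x_1,\dots,x_j\}$ with exactly $j+1$ points. Let $O_0\ni p$ and $O_i\ni x_i$ be pairwise disjoint open balls of arbitrarily small radius. Shortening the legs of a triod with vertex $p$ gives a simple triod $T'\subset O_0$ with vertex $p$. Since $Z$ is arcwise connected, each $x_i$ is the end point of an arc, and a short initial piece of it is an arc $J_i\subset O_i$. We embed $T'\times J_1\times\dots\times J_j\cong T\times I^j$ in $E_{j+1}(Z)\cap\langle O_0,\dots,O_j\rangle$.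

If $j=n-1$, use $(t,y_1,\dots,y_j)\mapsto\{t,y_1,\dots,y_j\}\in F_n(Z)=E_n(Z)$. The map is continuous, and it is injective because the coordinates are the traces of the set on the disjoint balls.

If $j\le n-2$, this map is not available, since its values need not lie in $E_{j+1}(Z)$. But the members of $W_{j+2}(p)$ have one point to spare, so we keep $p$ and let the spare point run through $T'$:
\[
(t,y_1,\dots,y_j)\mapsto\{p,t,y_1,\dots,y_j\}\in W_{j+2}(p)\subset E_{j+1}(Z).
\]
The trace on $O_i$ is $\{y_i\}$ for $i\ge1$, and the trace on $O_0$ is $\{p,t\}$, which determines $t$. So this continuous map is injective. In both cases $A\in D_j(E_{j+1}(Z))=E_j(Z)$.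
\end{proof}

\subsection*{The upper bound}
One might hope that $E_j(Z)=W_{j+1}(v)$ for all $j<n$ when $R(Z)=\{v\}$. This fails, because symmetric products of high order branch even where $Z$ does not: a set with fewer than $n$ points can grow by the splitting of any one of its points.

\begin{remark}\label{rem:split}
If $Z$ is an arcwise connected continuum and $n\ge4$, then $F_{n-1}(Z)\subset D_{n-1}(F_n(Z))$. As in the last proof, it suffices to treat a set $A=\{x_1,\dots,x_{n-1}\}$ with exactly $n-1\ge3$ points. Take small disjoint arcs $J_l\ni x_l$, identify each with $[0,2]$, and identify each leg $L_i$ of $T$ with $[0,1]$ so that $c=0$. For $r\in L_i$ ($i=1,2,3$) and $y\in I^{n-1}$, consider the set with the point $y_l$ in $J_l$ for every $l$ and the further point $y_i+r$ in $J_i$. This is well defined at $r=0$ and continuous. It is injective: $y_l$ is the least point of the set in $J_l$, and the further point, if present, determines $i$ and $r$. So $T\times I^{n-1}$ embeds in $F_n(Z)$ arbitrarily close to $A$.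
\end{remark}

The upper bound for $E_j(Z)$ must therefore allow all sets with at most $j$ points, besides the sets with $j+1$ points that contain $v$. Each operator $D_j$ then removes only the sets with the largest number of moving points, for which Lemma~\ref{lem:coord} supplies coordinates. Collisions have to be faced only once, at the last step, where two points are left and Lemma~\ref{lem:two} applies.

\begin{proposition}\label{prop:upper}
Let $Z$ be an arcwise connected continuum with $|R(Z)|\le1$. Put $W_j=W_j(v)$ if $R(Z)=\{v\}$ and $W_j=\emptyset$ if $R(Z)=\emptyset$, and let $S_m=F_m(Z)\cup W_{m+1}$ for $m\ge1$. Then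
\begin{itemize}
\item[(a)] $D_{m-1}(S_m)\subset S_{m-1}$ for all $m\ge2$;
\item[(b)] $D_1(S_2)\subset W_2$;
\item[(c)] $E_j(Z)\subset S_j$ for $1\le j\le n$, and $E_1(Z)\subset W_2$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $A\in S_m\setminus S_{m-1}$. We find a neighborhood of $A$ in $S_m$ whose Peano subcontinua embed in $\mathbb R^m$; by Lemma~\ref{lem:book} with $j=m-1\geq 1$, this gives $A\notin D_{m-1}(S_m)$. If $A\in F_m(Z)$, then $|A|=m$ because $A\notin F_{m-1}(Z)$, and $A\cap R(Z)=\emptyset$ because $A\notin W_m$. Otherwise $A\in W_{m+1}$ and $|A|=m+1$. So there are two cases.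

\emph{Case 1: $|A|=m$ and $A\cap R(Z)=\emptyset$.} As $R(Z)$ has at most one point, there are pairwise disjoint open sets $U_1,\dots,U_m$ that miss $R(Z)$, one around each point of $A$. They are proper subsets of $Z$ since $m\ge2$. A set $B\in S_m\cap\langle U_1,\dots,U_m\rangle$ misses $R(Z)$, so $B\notin W_{m+1}$ and $|B|\le m$. As $B$ meets each $U_i$, it has exactly one point in each. Lemma~\ref{lem:coord} applies with $s=m$ and $Q=\emptyset$.

\emph{Case 2: $R(Z)=\{v\}$, $v\in A$ and $|A|=m+1$.} Take pairwise disjoint open sets $U_0\ni v$ and $U_1,\dots,U_m$, one around each other point of $A$. The sets $U_1,\dots,U_m$ miss $v$, so they are proper. A set $B\in S_m\cap\langle U_0,\dots,U_m\rangle$ has at least $m+1$ points, so $B\in W_{m+1}$; hence $v\in B$ and $B$ has exactly one point in each $U_i$. Its point in $U_0$ is $v$. Lemma~\ref{lem:coord} applies to $U_1,\dots,U_m$ with $Q=\{v\}$.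

(b) By (a), $D_1(S_2)\subset F_1(Z)\cup W_2$. It remains to exclude $A=\{x\}$ with $x\notin R(Z)$. Let $U$ be an open proper subset of $Z$ that contains $x$ and misses $R(Z)$. A member of $S_2\cap\langle U\rangle$ misses $R(Z)$, so it is not in $W_3$ and lies in $F_2(Z)$. By Lemma~\ref{lem:two}, every Peano continuum in $S_2\cap\langle U\rangle$ embeds in $\mathbb R^2$, and Lemma~\ref{lem:book} gives $A\notin D_1(S_2)$.

(c) We have $E_n(Z)=F_n(Z)\subset S_n$. If $E_{j+1}(Z)\subset S_{j+1}$ with $1\le j\le n-1$, then (D2) and (a) give $E_j(Z)=D_j(E_{j+1}(Z))\subset D_j(S_{j+1})\subset S_j$. Finally, $E_1(Z)=D_1(E_2(Z))\subset D_1(S_2)\subset W_2$ by (b).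
\end{proof}

Propositions~\ref{prop:lower} and~\ref{prop:upper} together give the description we were looking for.

\begin{corollary}\label{cor:core}
Let $Z$ be an arcwise connected continuum and $n\ge2$. If $R(Z)=\emptyset$, then $E_1(Z)=\emptyset$. If $R(Z)=\{v\}$, then $E_1(Z)=W_2(v)\cong Z$.
\end{corollary}

The corollary shows what the hypothesis $|R(X)|=1$ does for the method. If $R(Z)=\emptyset$, the invariant is empty and does not even tell an arc from a circle. If $R(Z)$ contains two points $w\ne w'$, then by Proposition~\ref{prop:lower} the set $E_1(Z)$ contains the two copies $W_2(w)$ and $W_2(w')$ of $Z$, whose only common member is $\{w,w'\}$, and neither copy is all of $E_1(Z)$.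

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Corollary~\ref{cor:core}, $E_1(X)=W_2(v)\cong X$, and $h$ maps $E_1(X)$ onto $E_1(Y)$. So
\begin{equation}\label{eq:E1}
E_1(Y)\cong X .
\end{equation}
To identify $E_1(Y)$ with $Y$ by the same corollary, we have to show that $Y$ satisfies its hypotheses.

\emph{$Y$ is arcwise connected.} The space $X^n$ is path connected, hence so is its continuous image $F_n(X)$, and hence so is $F_n(Y)$. Let $p\ne q$ be points of $Y$, and let $\mathcal M$ be the image of a path in $F_n(Y)$ from $\{p\}$ to $\{q\}$. By (B), $\mathcal M$ is a Peano continuum. By Lemma~\ref{lem:union}, every component of $G=\bigcup\mathcal M$ meets the member $\{p\}$, so there is only one component, and $G$ is a Peano continuum that contains $p$ and $q$. By (B), $G$ contains an arc from $p$ to $q$.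

\emph{$R(Y)\ne\emptyset$.} Otherwise Corollary~\ref{cor:core} gives $E_1(Y)=\emptyset$, contrary to \eqref{eq:E1}.

\emph{$R(Y)$ has only one point.} Suppose that $w\ne w'$ are in $R(Y)$. By Proposition~\ref{prop:lower}, $y\mapsto\{w,y\}$ is an embedding of $Y$ in $E_1(Y)$. It sends triods with vertices $w$ and $w'$ to triods in $E_1(Y)$ with the distinct vertices $\{w\}$ and $\{w,w'\}$. So $|R(E_1(Y))|\ge2$, whereas $|R(E_1(Y))|=|R(X)|=1$ by \eqref{eq:E1}.

Thus $R(Y)=\{w\}$, and Corollary~\ref{cor:core} gives $E_1(Y)=W_2(w)$. So $h$ restricts to a homeomorphism $W_2(v)\to W_2(w)$. Composing with the homeomorphisms $x\mapsto\{v,x\}$ and $y\mapsto\{w,y\}$, we obtain a homeomorphism $g:X\to Y$ with $h(\{v,x\})=\{w,g(x)\}$ for all $x\in X$. A homeomorphism maps $R(X)$ onto $R(Y)$, so $g(v)=w$.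
\end{proof}

For Theorem~\ref{thm:nm} we need a topological property of $F_n(X)$ that determines $n$. The largest dimension of a cell in $F_n(X)$ serves. As in Proposition~\ref{prop:upper}, we avoid collisions by working near a member with the largest number of moving points.

\begin{proposition}\label{prop:cells}
Let $X$ be an arcwise connected continuum with $R(X)=\{v\}$, and let $n\ge1$. Then $F_n(X)$ contains a copy of $I^n$ and no copy of $I^{n+1}$.
\end{proposition}

\begin{proof}
If $J_1,\dots,J_n$ are pairwise disjoint subarcs of an arc in $X$, then $(y_1,\dots,y_n)\mapsto\{y_1,\dots,y_n\}$ embeds $J_1\times\dots\times J_n\cong I^n$ in $F_n(X)$.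

Suppose that $\mathcal M\subset F_n(X)$ is a copy of $I^{n+1}$. Choose $B\in\mathcal M$ for which $s=|B\setminus\{v\}|$ is largest. Then $s\le n$, and $s\ge1$ because $\mathcal M\ne\{\{v\}\}$. Take pairwise disjoint open sets $U_1,\dots,U_s$ that miss $v$, one around each point of $B\setminus\{v\}$. If $v\notin B$, let $\mathcal U=\langle U_1,\dots,U_s\rangle$ and $Q=\emptyset$. If $v\in B$, choose the $U_i$ disjoint from an open set $U_0\ni v$, and let $\mathcal U=\langle U_0,U_1,\dots,U_s\rangle$ and $Q=\{v\}$. The set $\mathcal M\cap\mathcal U$ is open in $\mathcal M$ and contains $B$, so it contains a copy $\mathcal M'$ of $I^{n+1}$.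

Let $B'\in\mathcal M'$. The set $B'\setminus\{v\}$ has at most $s$ points and meets each of $U_1,\dots,U_s$, so it consists of exactly one point in each of them. If $v\notin B$, then $B'\subset U_1\cup\dots\cup U_s$. If $v\in B$, then $B'$ also meets $U_0$, and the only possible point of $B'$ in $U_0$ is $v$. In both cases $B'\setminus(U_1\cup\dots\cup U_s)=Q$. By Lemma~\ref{lem:coord}, $\mathcal M'\cong I^{n+1}$ embeds in $\mathbb R^s$ with $s\le n$, which contradicts (A).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nm}]
If $n<m$, then $F_m(Y)$ contains a copy of $I^m$ and hence of $I^{n+1}$, while $F_n(X)$ contains none, by Proposition~\ref{prop:cells}. The case $m<n$ is excluded by exchanging the roles of $X$ and $Y$. So $n=m$. If $n=1$, then $X\cong F_1(X)\cong F_1(Y)\cong Y$; if $n\ge2$, Theorem~\ref{thm:main} gives $X\cong Y$.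
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Continua with unique symmetric product},
\texttt{https://dml.cz/manakin/bitstream/}\allowbreak\texttt{handle/10338.dmlcz/143309/}\allowbreak\texttt{CommentatMathUnivCarolRetro\_54-2013-3\_7.pdf}

\bibitem{Nadler}
Nadler, \emph{Continuum Theory}.

\end{thebibliography}
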